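# A lower bound for the permanent of nearly decomposable doubly stochastic matrices

## Matrices supported on a single cycle

The permanent of a real square matrix $A=(a_{ij})$ of order $n$ is $\operatorname{per}A=\sum_{\sigma\in S_n}\prod_{i=1}^n a_{i\sigma(i)}$. The matrix is doubly stochastic if its entries are nonnegative and all its row sums and column sums equal $1$. We begin with a family whose permanent can be computed.

**Proposition 1.** Let $n\ge 2$, let $\sigma\in S_n$ be an $n$-cycle, and let $C$ be the matrix with ones at the positions $(i,\sigma(i))$. If $A$ is doubly stochastic and its nonzero positions are exactly those of $I+C$, then $A=xI+(1-x)C$ for some $x\in(0,1)$, and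
$$\operatorname{per}A=x^n+(1-x)^n\ \ge\ 2^{1-n},$$
with equality iff $x=\frac12$.

*Proof.* Row $i$ has two nonzero entries, so $a_{i\sigma(i)}=1-a_{ii}$. Column $\sigma(i)$ also has two, $a_{i\sigma(i)}$ and $a_{\sigma(i)\sigma(i)}$, so $a_{\sigma(i)\sigma(i)}=1-a_{i\sigma(i)}=a_{ii}$. As $\sigma$ is one cycle, all diagonal entries equal a common $x$.

Let $\tau$ be a permutation with a nonzero product, so $\tau(i)\in\{i,\sigma(i)\}$ for all $i$. If $\tau(i)=\sigma(i)$, then column $\sigma(i)$ is used up, so row $\sigma(i)$ must take $\sigma(\sigma(i))$. Going around the cycle, $\tau=\sigma$. Hence $\tau$ is the identity or $\sigma$, which gives the formula. Since $t\mapsto t^n$ is strictly convex on $[0,1]$, $\frac12(x^n+(1-x)^n)\ge 2^{-n}$ with equality iff $x=1-x$. $\square$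

For $n=2$ this covers every doubly stochastic matrix with positive entries. What should replace the cycle in general? Some sparsity is needed: the $3\times 3$ matrix $\frac13J_3$ with all entries $\frac13$ has permanent $6/27=\frac29<\frac14=2^{1-3}$. The hypothesis will say that the support is as small as it can be without falling apart.

**Definition.** A matrix of order $n\ge2$ is *partly decomposable* if it contains a $k\times(n-k)$ zero submatrix for some $1\le k\le n-1$, and *fully indecomposable* otherwise. A fully indecomposable square matrix is *nearly decomposable* if replacing any one nonzero entry by $0$ makes it partly decomposable.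

The matrices of Proposition 1 are examples. For a set $Z$ of $k$ rows, $1\le k\le n-1$, the columns met by $Z$ are $Z\cup\sigma(Z)$. This set has at least $k+1$ elements, because an $n$-cycle has no invariant proper nonempty subset. So there is no $k\times(n-k)$ zero submatrix. After one entry is deleted, some row has a single nonzero entry, which gives a $1\times(n-1)$ zero submatrix. On the other hand $\frac13J_3$ is fully indecomposable but not nearly decomposable: with one entry deleted, every row still has at least $2$ nonzero entries, and any two rows together still meet all three columns.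

The conjecture of Foregger (1980), as listed in "Open Problems in Matrix Theory" (http://www.math.ecnu.edu.cn/~zhan/talks/HangzhouZhan_beamerhandout.pdf), says that $\operatorname{per}A\ge2^{1-n}$ for every nearly decomposable doubly stochastic $A$ of order $n$. We shall prove it, with its equality case.

**Theorem 1 (Foregger's conjecture, with equality case).** If $A$ is a nearly decomposable doubly stochastic matrix of order $n$, then $\operatorname{per}A\ge2^{1-n}$. Equality holds iff $A=P\cdot\frac12(I+C)\cdot Q$ with $P,Q$ permutation matrices and $C$ the permutation matrix of an $n$-cycle.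

For $n=1$ the only doubly stochastic matrix is $(1)$, and everything is trivial. What changes from Proposition 1 to the general case? On a cycle there are two permutations with nonzero product and one parameter. In general there are many of both, and no formula. We need a way to bound a sum of many products from below.

## Full indecomposability in terms of bipartite graphs

All graphs here are bipartite, with $n$ rows on one side and $n$ columns on the other; $n$ is the *order*. The graph of a matrix has an edge $(i,j)$ for each nonzero entry $a_{ij}$. A perfect matching (p.m.) is a set of $n$ edges covering each vertex once; we identify it with a permutation matrix. $N(Z)$ is the set of neighbors of $Z$.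

Two textbook theorems are used throughout. Hall's theorem: a bipartite graph with $n$ rows and $n$ columns has a p.m. iff $|N(Z)|\ge|Z|$ for every set $Z$ of rows. Birkhoff's theorem: a doubly stochastic matrix is a convex combination of permutation matrices. Those with positive coefficient are p.m.s of the graph of $A$, and consequently every edge of the graph of a doubly stochastic matrix lies in a p.m.

**Definition.** $G$ is *elementary* if it is connected and every edge lies in a p.m.; for $n=1$ this means $G=K_{1,1}$. For $n\ge2$, an edge $e$ of an elementary $G$ is *removable* if $G-e$ is elementary. $R(G)$ denotes the set of removable edges, and $R(K_{1,1})=\emptyset$.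

**Fact 1.** For $n\ge2$ the following are equivalent: (i) $G$ is elementary; (ii) $|N(Z)|\ge|Z|+1$ for every set $Z$ of rows with $1\le|Z|\le n-1$. Condition (ii) says exactly that a matrix with graph $G$ is fully indecomposable. By symmetry of (i), the same holds for sets of columns. In particular all degrees are at least $2$.

*Proof.* (ii)⇒(i). Let $(i,j)$ be an edge. A nonempty set $Z$ of rows other than $i$ has $|Z|\le n-1$, so $|N(Z)\setminus\{j\}|\ge|Z|$. This is Hall's condition in $G-i-j$, so $(i,j)$ lies in a p.m. For connectedness, first note that no row is isolated, by (ii) with $|Z|=1$, and no column is isolated, since otherwise $n-1$ rows would have at most $n-1$ neighbors. If $G$ were disconnected, the rows would therefore split into nonempty sets $Z,Z'$ with $N(Z)\cap N(Z')=\emptyset$, and $n\ge|N(Z)|+|N(Z')|\ge|Z|+|Z'|+2=n+2$, a contradiction.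

(i)⇒(ii). $G$ has a p.m., so $|N(Z)|\ge|Z|$. Suppose $|N(Z)|=|Z|$ with $1\le|Z|\le n-1$. Then every p.m. matches $Z$ onto $N(Z)$. An edge from $N(Z)$ to a row outside $Z$ would lie in no p.m., so there is none. Then $Z\cup N(Z)$ is a nonempty proper union of components, contradicting connectedness.

A $k\times(n-k)$ zero submatrix is the same as a set $Z$ of $k$ rows with $|N(Z)|\le k$. The statement on degrees is the case $|Z|=1$, for rows and for columns. $\square$

So for $n\ge2$, $A$ is nearly decomposable iff its graph $G$ is elementary and $R(G)=\emptyset$. An edge at a vertex of degree $2$ is never removable, because its removal leaves a vertex of degree $1$.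

We shall return to one example, three paths of length $3$ joining row $1$ to column $1$. For $x,y,z>0$ with $x+y+z=1$, put
$$T=\begin{pmatrix}0&x&y&z\\ x&1-x&0&0\\ y&0&1-y&0\\ z&0&0&1-z\end{pmatrix}.$$
It is doubly stochastic and its graph is connected, so by Birkhoff's theorem the graph is elementary. Every edge touches one of the rows $2,3,4$ or one of the columns $2,3,4$, and these vertices all have degree $2$. So $R=\emptyset$ and $T$ is nearly decomposable.

## Weighted AM–GM over perfect matchings

Throughout, $\log$ is natural, $h(x)=-x\log x$ for $x\in(0,1]$, $h(0)=0$, and $\eta(x)=h(x)+h(1-x)\le\log 2$, with equality only at $x=\frac12$.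

Look for a proof of the cycle case that does not use the formula so strongly. By weighted AM–GM,
$$x\cdot x^{n-1}+(1-x)\cdot(1-x)^{n-1}\ \ge\ \big(x^{x}(1-x)^{1-x}\big)^{n-1}=e^{-(n-1)\eta(x)}\ \ge\ 2^{1-n}.$$

Now try $T$. If row $1$ is matched to column $2$, then row $2$ must take column $1$, and rows $3,4$ take columns $3,4$; the other two choices are similar. So there are three p.m.s, and
$$\operatorname{per}T=x\cdot x(1-y)(1-z)+y\cdot y(1-x)(1-z)+z\cdot z(1-x)(1-y).$$
Apply AM–GM with weights $x,y,z$. In the resulting product, $x$ has exponent $x$, and $1-x$ has exponent $y+z=1-x$; similarly for $y$ and $z$. Hence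
$$\operatorname{per}T\ge e^{-\eta(x)-\eta(y)-\eta(z)}\ge2^{-3}.$$
This is what the conjecture asks for at $n=4$.

In both cases the weights form a probability distribution on the p.m.s in which each edge $e$ is used with probability $a_e$. This works in general.

**Definition.** Let $A$ be doubly stochastic with elementary graph $G$. $H_{\max}(A)$ is the maximum of the Shannon entropy $H(\lambda)=\sum_M h(\lambda_M)$ over probability distributions $\lambda$ on the p.m.s of $G$ with marginals $\lambda(M\ni e)=a_e$ for all $e$. Such $\lambda$ exist by Birkhoff's theorem, and the maximum exists by compactness. The *entropy deficit* is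
$$\delta(A)=\sum_{e\in E(G)}h(a_e)-H_{\max}(A).$$

*Examples.* For a $2n$-cycle with entries $x,1-x$ the distribution is forced to be $(x,1-x)$, so $\delta=n\eta(x)-\eta(x)=(n-1)\eta(x)$. For $T$ it is forced to be $(x,y,z)$, and $\delta(T)=2(h(x)+h(y)+h(z))+h(1-x)+h(1-y)+h(1-z)-(h(x)+h(y)+h(z))=\eta(x)+\eta(y)+\eta(z)$. For $\frac13J_3$ the uniform distribution on all six p.m.s has the right marginals and has the largest possible entropy $\log6$, so $\delta=3\log3-\log6=\log\frac92$. This exceeds $2\log2=\log 4$.

**Lemma 1.** $\operatorname{per}A\ge e^{-\delta(A)}$. More generally, if $W\ge0$ has the same support graph $G$, then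
$$\operatorname{per}W\ge e^{-\delta(A)}\prod_e(w_e/a_e)^{a_e}.$$

*Proof.* Let $\lambda$ attain $H_{\max}(A)$. Restrict sums and products to $M$ with $\lambda_M>0$. By weighted AM–GM,
$$\operatorname{per}W\ge\sum_{M}\lambda_M\frac{\prod_{e\in M}w_e}{\lambda_M}\ge\prod_M\Big(\frac{\prod_{e\in M}w_e}{\lambda_M}\Big)^{\lambda_M}=\exp\Big(H_{\max}(A)+\sum_e a_e\log w_e\Big),$$
since $\sum_M\lambda_M\sum_{e\in M}\log w_e=\sum_ea_e\log w_e$. Now $H_{\max}(A)=-\delta(A)+\sum_eh(a_e)=-\delta(A)-\sum_ea_e\log a_e$, which gives the stated right side. Take $W=A$ for the first claim. $\square$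

The goal is now an entropy statement: if $R(G)=\emptyset$, show $\delta(A)\le(n-1)\log2$. An upper bound on $\delta$ needs only one distribution of large entropy with the right marginals. The example $\frac13J_3$ shows that this bound fails for general elementary graphs.

## Splitting along a cut, and the removable edges it creates

A sensible first approach is induction: in a nearly decomposable matrix every edge is a bottleneck, so split the matrix there.

**Definition.** Let $G$ be elementary of order $n\ge2$. A *cut of size $k$* is a triple $(X,Y,e)$ where $X$ is a set of $k$ rows, $Y$ a set of $k$ columns, $1\le k\le n-1$, and $e=(i,j)$ is the only edge from $X$ to $Y^c$ (so $i\in X$, $j\notin Y$). A *transposed cut* of $G$ is a cut of the transposed graph: a set of $k$ columns, a set of $k$ rows, and an edge that is the only one from these columns to rows outside the given set.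

*Example.* A row of degree $2$ gives a cut of size $1$: take $X$ to be that row, $Y$ one of its neighbors and $e$ the other edge. In the same way a column of degree $2$ gives a transposed cut of size $1$. Also, $(X,Y,e)$ is a cut of size $k$ iff $(Y^c,X^c,e)$ is a transposed cut of size $n-k$, since both say that $e$ is the only edge between $X$ and $Y^c$.

*An edge $e$ is in a cut $(X,Y,e)$ iff $e\notin R(G)$.* If $(X,Y,e)$ is a cut, then $|N_{G-e}(X)|\le|Y|=k$, so $G-e$ is not elementary by Fact 1. Conversely, if $e\notin R(G)$, Fact 1 gives a set $X$ of rows, $1\le|X|=k\le n-1$, with $|N_{G-e}(X)|\le k$, while $|N_G(X)|\ge k+1$. Deleting one edge loses at most one neighbor, so $|N_{G-e}(X)|=k$ and $(X,N_{G-e}(X),e)$ is a cut.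

**The two pieces.** Fix a doubly stochastic $A$ with graph $G$ and a cut $(X,Y,e)$, $e=(i,j)$. Put $a=a_e$; then $a\in(0,1)$, as all degrees are at least $2$. Let $D$ be the set of edges from $X^c$ to $Y$. The rows of $X$ have total weight $k=w(X\times Y)+a$, and the columns of $Y$ have total weight $k=w(X\times Y)+w(D)$. So $w(D)=a$, and in particular $D\ne\emptyset$. For $q\in Y$ and $r\in X^c$ put
$$d_q=\sum_{r'\notin X}a_{r'q},\qquad d^r=\sum_{q'\in Y}a_{rq'} .$$
Define two matrices.

* $B'$ has rows $X$ and columns $Y$, and equals $A[X,Y]$ except that $b'_{iq}=a_{iq}+d_q$ for $q\in Y$.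
* $C'$ has rows $X^c$ and columns $Y^c$, and equals $A[X^c,Y^c]$ except that $c'_{rj}=a_{rj}+d^r$ for $r\in X^c$.

Both are doubly stochastic. Row $i$ of $B'$ has sum $(1-a)+\sum_qd_q=1$; the other rows of $X$ have all their weight in $Y$; column $q$ of $B'$ regains exactly its missing weight $d_q$. In $C'$, row $r$ regains $d^r$; column $j$ has sum $(1-a)+\sum_rd^r=1$, as its only edge from $X$ is $e$; the other columns of $Y^c$ have no edge from $X$. Edges of $G$ inside $X\times Y$ or $X^c\times Y^c$ are called *real*. Row $i$ and column $j$ each have real edges of total weight $1-a>0$. Only row $i$ of $B'$ and column $j$ of $C'$ can carry edges that are not real, and these come from $D$.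

*The graphs $G_{B'},G_{C'}$ are elementary.* Every edge is in a p.m. by Birkhoff. If $G_{B'}$ were disconnected, take a component avoiding $i$, with row set $X_1$ and column set $Y_1$. A p.m. shows $|X_1|=|Y_1|\ge1$. Rows other than $i$ have the same edges in $G$ and $G_{B'}$, so $N_G(X_1)\subseteq Y_1$, contradicting Fact 1. Likewise, a component of $G_{C'}$ avoiding column $j$ has a column set $Y_1$ whose $G$-neighbors lie in its row set, of the same size as $Y_1$, again a contradiction.

**Lemma 5.** $\delta(A)\le\eta(a)+\delta(B')+\delta(C')$.

(The numbers Lemma 2 to Lemma 4 are used in later sections.)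

*Proof.* **Step 1: a random p.m. of $G$.** The aim is a distribution with marginals $A$, made from optimal ones for the pieces. Let $\mu,\nu$ be maximum entropy distributions for $B',C'$. Choose a bit $t$ with $P(t=1)=a$. If $t=1$, choose $(r,q)\in D$ with probability $a_{rq}/a$. If $t=0$, choose independently $q\in Y$ with probability $a_{iq}/(1-a)$ and $r\in X^c$ with probability $a_{rj}/(1-a)$. Given $(t,q,r)$, choose independently $M_B\sim\mu(\cdot\mid(i,q)\in M_B)$ and $M_C\sim\nu(\cdot\mid(r,j)\in M_C)$. Output
$$M=\begin{cases}M_B\cup M_C,&t=0,\\ (M_B\setminus\{(i,q)\})\cup(M_C\setminus\{(r,j)\})\cup\{e,(r,q)\},&t=1.\end{cases}$$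
All edges of $M_B$ outside row $i$, and of $M_C$ outside column $j$, are real; for $t=0$ the edges $(i,q)$ and $(r,j)$ are real as well. So $M$ is a p.m. of $G$.

**Step 2: $M$ determines $(t,q,r,M_B,M_C)$.** This lets us compute $H(M)$ by the chain rule. We have $t=1$ iff $e\in M$. If $t=1$, then $(r,q)$ is the only edge of $M$ in $D$, and $M_B,M_C$ are recovered by undoing the exchange. If $t=0$, then $M_B,M_C$ are the restrictions of $M$ to $X\times Y$ and $X^c\times Y^c$, and $q,r$ are the partners of $i,j$.

**Step 3: the marginals are those of $A$.** We have $P(q)=\sum_{r:(r,q)\in D}a_{rq}+a_{iq}=d_q+a_{iq}=b'_{iq}$, which is the probability of $(i,q)$ under $\mu$; hence $M_B\sim\mu$. Likewise $P(r)=c'_{rj}$ and $M_C\sim\nu$. So real edges not at $i$ or $j$ have the right marginals. Moreover $P((i,q)\in M)=P(t=0,q)=a_{iq}$ for $q\in Y$, $P((r,j)\in M)=P(t=0,r)=a_{rj}$ for $r\in X^c$, $P(e\in M)=a$, and $P((r,q)\in M)=a\cdot a_{rq}/a=a_{rq}$ for $(r,q)\in D$.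

**Step 4: the entropy.** We add the contributions in the order $t$, then $(q,r)$, then $M_B$, $M_C$. First, $H(t)=\eta(a)$. The choice in $D$ contributes $a\sum_Dh(a_{rq}/a)=-\sum_Da_{rq}\log a_{rq}+a\log a=\sum_Dh(a_{rq})-h(a)$. The choices of $q$ and $r$ for $t=0$ contribute $\sum_qh(a_{iq})-h(1-a)$ and $\sum_rh(a_{rj})-h(1-a)$ in the same way. Given $(t,q,r)$, the matching $M_B$ depends only on $q$, and $q$ is a function of $M_B$, so its contribution is $H(\mu)-\sum_qh(b'_{iq})$. Similarly for $M_C$. With sums over $q\in Y$ and $r\in X^c$,
$$\begin{aligned}H(M)=\eta(a)&+\Big[\sum_Dh(a_{rq})-h(a)\Big]+\Big[\sum_qh(a_{iq})-h(1-a)\Big]+\Big[\sum_rh(a_{rj})-h(1-a)\Big]\\&+\Big[H(\mu)-\sum_qh(b'_{iq})\Big]+\Big[H(\nu)-\sum_rh(c'_{rj})\Big].\end{aligned}$$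
On the other side, splitting the edges of $G$ into $e$, $D$ and the two kinds of real edges,
$$\sum_Gh=h(a)+\sum_Dh(a_{rq})+\Big[\sum_{B'}h-\sum_qh(b'_{iq})+\sum_qh(a_{iq})\Big]+\Big[\sum_{C'}h-\sum_rh(c'_{rj})+\sum_rh(a_{rj})\Big].$$
Subtracting, $\sum_Gh-H(M)=-\eta(a)+2h(a)+2h(1-a)+\delta(B')+\delta(C')=\eta(a)+\delta(B')+\delta(C')$. Since $H_{\max}(A)\ge H(M)$, the lemma follows. $\square$

This looks perfect for induction. The orders add up, $(k-1)+(n-k-1)=n-2$, and $\eta(a)\le\log2$ supplies the missing $\log2$. But test it on $T$ with the cut $X=\{2\}$, $Y=\{2\}$, $e=(2,1)$, $a=x$. Here $D=\{(1,2)\}$, $B'=(1)$, and with rows and columns $1,3,4$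
$$C'=\begin{pmatrix}x&y&z\\ y&1-y&0\\ z&0&1-z\end{pmatrix}.$$
The entry $x$ at $(1,1)$ is removable: without it the graph is a $6$-cycle. So $C'$ is not nearly decomposable, and the induction hypothesis says nothing about it. This is where the approach stops. We cannot repair it by claiming $\delta\le(n-1)\log2$ for all elementary graphs, as $\frac13J_3$ shows.

## An allowance for each removable edge

In the example the new removable edge has weight $a=x$, and the cut cost only $\eta(a)$ instead of $\log 2$. The unspent amount
$$\varphi(x)=\log2-\eta(x)\ge0$$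
depends on the same number. So strengthen the statement: cover all elementary graphs, grant each removable edge of weight $x$ an allowance $\beta(x)\le\varphi(x)$, and let the cut's unspent $\varphi(a)$ pay for a removable edge that it creates. Put
$$\beta(x)=\begin{cases}\varphi(x),&0<x\le \frac12,\\ 0,&\frac12\le x\le 1.\end{cases}$$
Since $\eta$ increases on $[0,\frac12]$, $\beta$ is nonincreasing. Also $\beta\ge0$, $\beta(x)>0$ for $x<\frac12$, and $\beta(x)\le\varphi(x)=\varphi(1-x)$. Monotonicity will be needed because splitting can make an edge heavier, from $a_f$ to $c'_g\ge a_f$, and then the allowance must not grow. With this requirement $\beta$ is the most generous choice: a nonincreasing nonnegative function below $\varphi$ vanishes at $\frac12$, hence on $[\frac12,1]$, and is at most $\varphi=\beta$ on $(0,\frac12]$.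

**Theorem 2.** If $A$ is doubly stochastic of order $n\ge 1$ with elementary graph $G$, then
$$\delta(A)\le (n-1)\log2+\sum_{e\in R(G)}\beta(a_e),\tag{1}$$
with equality iff $n=1$, or $n\ge2$, $G$ is a $2n$-cycle and all nonzero entries are $\frac12$.

With $R(G)=\emptyset$ and Lemma 1 this gives the inequality of Theorem 1. The induction needs three further tools: a bound on $\delta$ for graphs with no cut at all; an inequality for single lines that explains why $\beta$ is large enough there; and a criterion for recognizing removable edges of $G$ from the pieces.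

## A Bethe-type bound with one line omitted

To bound $\delta$ without a cut, we first express $H_{\max}$ through a permanent, and then bound that permanent from below by eliminating columns one at a time.

**Lemma 2.** Let $A$ be doubly stochastic with elementary graph $G$. There is $W\ge 0$ with support graph $G$, $\operatorname{per}W=1$ and $H_{\max}(A)=-\sum_ea_e\log w_e$.

*Proof.* **Step 1: a strictly positive feasible distribution.** It will show that the maximizer is interior. For small $\varepsilon>0$ the matrix $A-\varepsilon\sum_MM$, summed over the p.m.s of $G$, is nonnegative with equal line sums. By Birkhoff (after scaling) it is $\sum_Mc_MM$ with $c_M\ge0$ and $M$ ranging over p.m.s of $G$. So $\lambda^0_M=\varepsilon+c_M$ has marginals $a_e$ and is at least $\varepsilon$ everywhere.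

**Step 2: a maximizer $\lambda$ is strictly positive.** Consider $\lambda^s=(1-s)\lambda+s\lambda^0$. Terms with $\lambda_M=0$ contribute $h(s\lambda^0_M)$ to the entropy, whose derivative tends to $+\infty$ as $s\to0^+$; the other terms are differentiable at $s=0$. If some $\lambda_M$ were $0$, then $H(\lambda^s)>H(\lambda)$ for small $s>0$, a contradiction.

**Step 3: the shape of $\lambda$.** The constraints are $\lambda_M\ge0$ and $\sum_{M\ni e}\lambda_M=a_e$ for all $e$; summed over the edges of one row, the equations imply $\sum_M\lambda_M=1$. If $v$ satisfies $\sum_{M\ni e}v_M=0$ for all $e$, then $\lambda+sv$ is feasible for small $|s|$, so $\sum_Mv_M(-\log\lambda_M-1)=0$. Thus the vector $(-\log\lambda_M-1)_M$ is orthogonal to the kernel of the constraint system, hence is a combination of its rows: $-\log\lambda_M-1=\sum_{e\in M}\tau_e$ for some real $\tau_e$. Every $M$ has $n$ edges, so with $\theta_e=-\tau_e-\frac1n$ we get $\log\lambda_M=\sum_{e\in M}\theta_e$.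

**Step 4: the matrix.** Put $w_e=e^{\theta_e}$. Then $\operatorname{per}W=\sum_M\lambda_M=1$ and $H(\lambda)=-\sum_M\lambda_M\sum_{e\in M}\theta_e=-\sum_ea_e\theta_e=-\sum_e a_e\log w_e$. $\square$

**Definition.** A polynomial is *stable* if it has no zero with all variables in the open upper half plane.

*Examples.* A linear form with nonnegative coefficients, not all zero, is stable, since its value there has positive imaginary part; so is a product of such forms. The polynomial $1-y_1y_2$ is stable, because $y_2=1/y_1$ lies in the lower half plane. The polynomial $1+y_1y_2$ is not, as $y_1=y_2=\sqrt{-1}$ is a zero.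

We use that identifying variables, partial differentiation, and specializing a variable to a real value each map a stable polynomial to a stable polynomial or to $0$ (D. G. Wagner, *Multivariate stable polynomials: theory and applications*, Bull. AMS 48 (2011), Lemma 2.4). *Multiaffine* means of degree at most $1$ in each variable.

**Lemma 3.** Let $A$ be doubly stochastic with elementary graph, and let $j_0$ be a column. Then
$$\delta(A)\le\sum_{j\ne j_0}\ \sum_{i:\,a_{ij}>0}h(1-a_{ij}).$$
The same holds with rows instead of columns.

*Proof.* If $n=1$, $\delta=0$. Let $n\ge2$; all degrees are at least $2$, so $0<a_e<1$ on edges.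

**Step 1: the Rayleigh property.** We need a negative correlation inequality: if $f$ is real, multiaffine and stable, then for any two variables $s,t$, at real points,
$$\partial_sf\,\partial_tf\ge f\,\partial_s\partial_tf.\tag{2}$$
Fix the other variables at real values, so that $f=\alpha+\beta_1s+\gamma t+\kappa st$ is stable or $0$. Expanding, $(\beta_1+\kappa t)(\gamma+\kappa s)-(\alpha+\beta_1s+\gamma t+\kappa st)\kappa=\beta_1\gamma-\alpha\kappa$, so (2) says $\beta_1\gamma-\alpha\kappa\ge0$. Suppose $\beta_1\gamma-\alpha\kappa<0$. Then $(\beta_1,\kappa)\ne(0,0)$, so $\beta_1+\kappa t\ne0$ for $\operatorname{Im}t>0$, and $s=-(\alpha+\gamma t)/(\beta_1+\kappa t)$ gives a zero of $f$. Multiplying numerator and denominator by $\beta_1+\kappa\bar t$,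
$$\operatorname{Im}s=-\frac{\operatorname{Im}\big[(\alpha+\gamma t)(\beta_1+\kappa\bar t)\big]}{|\beta_1+\kappa t|^2}=-\frac{(\beta_1\gamma-\alpha\kappa)\operatorname{Im}t}{|\beta_1+\kappa t|^2}>0.$$
So $f$, which is not $0$, has a zero with both variables in the upper half plane, a contradiction.

**Step 2: the cost of eliminating one column.** *Claim.* Let $r\not\equiv0$ be multiaffine and stable in $y_1,\dots,y_m$ with nonnegative coefficients, $\alpha_i\in(0,1)$, $\sum\alpha_i=1$. Then
$$\sum_i\partial_ir(0)\ \ge\ \prod_i(1-\alpha_i)^{1-\alpha_i}\ \inf_{y>0}\frac{r(y)}{\prod_i y_i^{\alpha_i}}.\tag{3}$$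

We may assume $r(0)>0$. Indeed $r_\varepsilon(y)=r(y+\varepsilon\mathbf 1)$ is stable (a real shift does not change imaginary parts), multiaffine with nonnegative coefficients, is at least $r(y)$ for $y>0$, and $r_\varepsilon(0)=r(\varepsilon\mathbf1)>0$. So the infimum for $r_\varepsilon$ is at least that for $r$, and $\partial_ir_\varepsilon(0)\to\partial_ir(0)$ as $\varepsilon\to0$. The claim for $r_\varepsilon$ thus implies it for $r$.

Put $c=r(0)>0$ and $\ell_i=\partial_ir(0)\ge0$. On $[0,\infty)^m$ we have $r\ge c>0$, and (2) gives
$$\partial_i\partial_k\log r=\frac{r\,\partial_i\partial_kr-\partial_ir\,\partial_kr}{r^2}\le0\qquad(i\ne k).$$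
Raise the coordinates from $0$ to $y_k$ one at a time. As $\partial_k\log r$ does not increase when other coordinates grow, each increment is at most the increment with all other coordinates $0$. Hence $\log r(y)-\log c\le\sum_i[\log r(y_i\mathbf e_i)-\log c]$, and since $r(y_i\mathbf e_i)=c+\ell_iy_i$,
$$r(y)\le c\prod_i(1+\ell_iy_i/c).$$
If some $\ell_i=0$, let $y_i\to\infty$ with the other coordinates fixed: the right side stays constant and $y_i^{\alpha_i}\to\infty$, so the infimum in (3) is $0$ and the claim is trivial. Otherwise choose $y_i=c\alpha_i/(\ell_i(1-\alpha_i))$, for which $1+\ell_iy_i/c=1/(1-\alpha_i)$. As $\sum\alpha_i=1$, the powers of $c$ cancel: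
$$\frac{r(y)}{\prod y_i^{\alpha_i}}\le c\prod_i\frac1{1-\alpha_i}\prod_i\Big(\frac{\ell_i(1-\alpha_i)}{c\,\alpha_i}\Big)^{\alpha_i}=\prod_i(1-\alpha_i)^{-(1-\alpha_i)}\prod_i\Big(\frac{\ell_i}{\alpha_i}\Big)^{\alpha_i}.$$
By AM–GM $\prod_i(\ell_i/\alpha_i)^{\alpha_i}\le\sum_i\ell_i$. This proves (3).

**Step 3: the polynomials.** We set up a chain from a product of linear forms down to the permanent. Let $W$ have support graph $G$ and number the columns so that $j_0=n$. Use a variable $y_{ij}$ for each edge $(i,j)$ and set
$$P_0=\prod_i\sum_jw_{ij}y_{ij},\qquad P_j=\Big(\sum_i\partial_{y_{ij}}P_{j-1}\Big)\Big|_{y_{\cdot j}=0}.$$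
$P_0$ is stable and multiaffine. $P_j$ arises from $P_{j-1}$ by setting all $y_{ij}=t$ ($j$ fixed), applying $\partial_t$ and putting $t=0$. So every $P_j$ is stable or $0$, and it is multiaffine with nonnegative coefficients. The step selects the monomials containing exactly one variable of column $j$ and erases that variable. Hence $P_n$ collects the products with one entry in each row and each column: $P_n=\operatorname{per}W>0$. So no $P_j$ is $0$.

**Step 4: following the infimum.** Let $\kappa_j=\inf_{y>0}P_j\big/\prod_{j'>j,\,i}y_{ij'}^{a_{ij'}}$, the product being over edges. Fix the variables of columns $j'>j$ at positive values. Then $P_{j-1}$, as a polynomial in $y_{\cdot j}$, is stable by specialization, and is not $0$ since a nonzero polynomial with nonnegative coefficients is positive at positive points. Apply (3) with $\alpha_i=a_{ij}$ over the edges of column $j$: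
$$P_j\ \ge\ \prod_i(1-a_{ij})^{1-a_{ij}}\inf_{y_{\cdot j}>0}\frac{P_{j-1}}{\prod_iy_{ij}^{a_{ij}}}\ \ge\ \prod_i(1-a_{ij})^{1-a_{ij}}\,\kappa_{j-1}\prod_{j'>j,\,i}y_{ij'}^{a_{ij'}} .$$
So $\kappa_j\ge\prod_i(1-a_{ij})^{1-a_{ij}}\kappa_{j-1}$ for $1\le j\le n-1$. At the start, AM–GM in each row gives $\sum_jw_{ij}y_{ij}\ge\prod_j(w_{ij}y_{ij}/a_{ij})^{a_{ij}}$, so $\kappa_0\ge\prod_e(w_e/a_e)^{a_e}$.

**Step 5: the last column is free.** This is the source of the omitted line. $P_0$ is homogeneous of degree $n$ and each step lowers the degree by $1$, so $P_{n-1}=\sum_ic_iy_{in}$ is linear, with $\sum_ic_i=P_n=\operatorname{per}W$. Putting $y=\mathbf1$ gives $\operatorname{per}W\ge\kappa_{n-1}$. Altogether, inner sums being over edges,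
$$\log\operatorname{per}W\ge\sum_ea_e\log w_e+\sum_eh(a_e)-\sum_{j\ne j_0}\sum_ih(1-a_{ij}).$$

**Step 6: conclusion.** For the $W$ of Lemma 2 the left side is $0$ and $\sum_ea_e\log w_e=-H_{\max}(A)$. So $\sum_eh(a_e)-H_{\max}(A)\le\sum_{j\ne j_0}\sum_ih(1-a_{ij})$, as claimed. Transposition changes neither $\delta$ nor the hypotheses, which gives the row version. $\square$

## Lines with at least three entries

Lemma 3 suggests bounding each of the $n-1$ remaining columns by $\log2$. A column with two entries $a,1-a$ does contribute $h(1-a)+h(a)=\eta(a)\le\log2$. A column $(\frac13,\frac13,\frac13)$ contributes $3\cdot\frac23\log\frac32=\log\frac94>\log2$, so the line-by-line argument stops there. The allowance covers the excess, provided all edges of the line may claim it.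

**Lemma 4.** If $d\ge3$, $a_1,\dots,a_d>0$, $\sum a_i=1$, then $\sum_i[h(1-a_i)-\beta(a_i)]<\log2$.

*Proof.* Let $g(x)=h(1-x)-\varphi(x)=h(x)+2h(1-x)-\log2$. It is concave, since $g''(x)=-\frac1x-\frac2{1-x}$. Note $\log2>\frac23$, since $e^2<8$.

**All $a_i<\frac12$.** Then the sum is $\sum_ig(a_i)$, and by Jensen it is at most
$$d\,g(1/d)=\log d+2(d-1)\log\tfrac d{d-1}-d\log2.$$
For $d=3$ this is $5\log3-7\log2<\log2$, as $243<256$. For $d\ge4$ use $(d-1)\log\frac d{d-1}<1$, which is $\log(1+u)<u$ at $u=\frac1{d-1}$. It then suffices that $\log d+2\le(d+1)\log2$. For $d=4$ this says $2\le3\log2$, which is true. For larger $d$ it follows, as $\log d$ has derivative $1/d<\log2$.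

**Some $a_i\ge\frac12$, say $a_1$.** Put $t=1-a_1\in(0,\frac12]$ and $m=d-1\ge2$. The other $a_i$ are $m\ge2$ positive numbers with sum $t\le\frac12$, so each is less than $\frac12$. Using $\beta(a_1)=0$, Jensen, and $(m-t)\log\frac m{m-t}\le t$ (again $\log(1+u)\le u$, with $u=\frac t{m-t}$), the sum is at most
$$h(t)+m\,g(t/m)=t\log\tfrac1t+t\log\tfrac mt+2(m-t)\log\tfrac m{m-t}-m\log2\le2t\log\tfrac1t+t\log m+2t-m\log2 .$$
The last expression has derivative $2\log\frac1t+\log m>0$ in $t$ on $(0,\frac12]$, so it is at most its value at $t=\frac12$, namely $\log2+\frac12\log m+1-m\log2$. This is less than $\log2$ iff $1<m\log2-\frac12\log m$. For $m=2$ this reads $1<\frac32\log2$, which is true. For $m\ge2$ the right side is increasing, as $\log2>\frac1{2m}$. $\square$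

If every edge of $G$ is removable, Lemmas 3 and 4 will prove (1) at once. If not, some line may contain edges that are not removable and have no allowance; then we must cut.

## Gluing across a cut

After a cut we shall need to show that certain edges of $G$ are removable, knowing something about the pieces only. Keep the notation of the splitting: $(X,Y,e)$, $e=(i,j)$, $D$, real edges, $G_{B'}$, $G_{C'}$.

**Lemma 6 (gluing).** Let $f\in E(G)\setminus\{e\}$ and $G_1=G-f$. Assume $G_1$ has an edge of $D$, a real edge at row $i$ and a real edge at column $j$. Let $B_1'$ consist of the edges of $G_1$ in $X\times Y$ together with $(i,q)$ for all $q$ incident with a $D$-edge of $G_1$. Let $C_1'$ consist of the edges of $G_1$ in $X^c\times Y^c$ together with $(r,j)$ for all $r$ incident with a $D$-edge of $G_1$. If $B_1'$ and $C_1'$ are elementary, then $G_1$ is elementary, i.e. $f\in R(G)$.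

*Proof.* **Step 1: two ways of assembling a p.m.** Let $M_B\ni(i,q)$ and $M_C\ni(r,j)$ be p.m.s of $B_1',C_1'$. If $(i,q)$ and $(r,j)$ are both in $G_1$, then $M_B\cup M_C$ is a p.m. of $G_1$ (type 0). If $(r,q)\in G_1$, then $(M_B\setminus\{(i,q)\})\cup(M_C\setminus\{(r,j)\})\cup\{e,(r,q)\}$ is a p.m. of $G_1$ (type 1).

**Step 2: every edge $g$ of $G_1$ is in a p.m.** Let $g\in X\times Y$. Take a p.m. $M_B\ni g$ of $B_1'$, with edge $(i,q)$ at row $i$. If $(i,q)\in G_1$, use type 0 with an $M_C$ through a real edge of $G_1$ at $j$. If $(i,q)\notin G_1$, then $g\ne(i,q)$, and by definition of $B_1'$ some $D$-edge $(r,q)$ is in $G_1$. Then $(r,j)\in C_1'$; use type 1 with $M_C\ni(r,j)$, which keeps $g$. Edges in $X^c\times Y^c$ are treated symmetrically. For a $D$-edge $(r,q)$ of $G_1$, we have $(i,q)\in B_1'$ and $(r,j)\in C_1'$, so type 1 yields a p.m. containing both $(r,q)$ and $e$. At least one $D$-edge is present, so $e$ is covered too.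

**Step 3: $G_1$ is connected.** Let $Z$ be the set of vertices outside the component of $e$ in $G_1$; so $i,j\notin Z$. A type 0 p.m. exists, through real edges of $G_1$ at $i$ and at $j$. It matches $X$ to $Y$ and $X^c$ to $Y^c$, and it matches $Z$ to itself since $Z$ is a union of components. So $|Z\cap X|=|Z\cap Y|$ and $|Z\cap X^c|=|Z\cap Y^c|$. Rows of $X$ other than $i$ have the same edges in $B_1'$ and $G_1$. As $i\notin Z$, $N_{B_1'}(Z\cap X)\subseteq Z\cap Y$, and $|Z\cap X|\le k-1$, so $Z\cap X=\emptyset$ by Fact 1 for $B_1'$. Columns of $Y^c$ other than $j$ have the same edges in $C_1'$ and $G_1$. As $j\notin Z$, $N_{C_1'}(Z\cap Y^c)\subseteq Z\cap X^c$, and $Z\cap Y^c=\emptyset$ by Fact 1 for columns of $C_1'$. Hence $Z=\emptyset$. $\square$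

## Induction along a minimum cut

We prove inequality (1) by induction on $n$. For $n=1$ both sides are $0$. Let $n\ge2$. All quantities in (1) are invariant under transposition.

**Case I: every edge is removable.** Then there are no cuts or transposed cuts, so all degrees are at least $3$. Fix a column $j_0$. By Lemmas 3 and 4,
$$\delta(A)\le\sum_{j\ne j_0}\sum_ih(1-a_{ij})<(n-1)\log2+\sum_{j\ne j_0}\sum_i\beta(a_{ij})\le(n-1)\log2+\sum_{e\in R(G)}\beta(a_e).$$

**Case II: some edge is not removable.** Then cuts exist. Choose one of minimum size $k$ among all cuts and transposed cuts; transposing if necessary, let it be a cut $(X,Y,e)$. If $k\ge2$, then all degrees in $G$ are at least $3$, since a vertex of degree $2$ gives a cut or transposed cut of size $1$.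

Lemma 5 gives $\delta(A)\le\eta(a)+\delta(B')+\delta(C')$. We apply the induction hypothesis to $C'$ only. On $B'$ the same accounting could ask for $\varphi(a)$ and for the allowances of $D$-edges a second time. Instead we use Lemma 3 on $B'$ with row $i$, the only modified row, omitted. Minimality of the cut makes this possible.

**Step 1: every edge $f=(l,q)$ of $G$ with $l\in X\setminus\{i\}$ is in $R(G)$.** This gives all edges in these rows their allowance. There is nothing to prove for $k=1$, so let $k\ge2$. As $f\ne e$ lies in a row of $X$, $q\in Y$. Removing $f$ affects neither $D$ nor the real edges at $i$ and $j$. In Lemma 6 we have $B_1'=G_{B'}-f$ and $C_1'=G_{C'}$, so it suffices that $f\in R(G_{B'})$. If not, $G_{B'}$ has a cut $(X_1,Y_1,f)$ with $l\in X_1$, $1\le|X_1|\le k-1$.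

Suppose $i\notin X_1$. The rows in $X_1$ have the same edges in $G$ and $G_{B'}$, so $(X_1,Y_1,f)$ is a cut of $G$ of size less than $k$, a contradiction.

Suppose $i\in X_1$. Put $Y_2=Y\setminus Y_1$, so $|Y_2|=|X\setminus X_1|\in[1,k-1]$. The only real edge between $X_1$ and $Y_2$ is $f$. A $D$-edge at some $q'\in Y_2$ would give the edge $(i,q')$ of $G_{B'}$ from $X_1$ to $Y_2$, different from $f$ because $l\ne i$; this is impossible. So $f$ is the only edge of $G$ from $Y_2$ to rows outside $X\setminus X_1$. Thus $(Y_2,X\setminus X_1,f)$ is a transposed cut of size less than $k$, a contradiction.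

**Step 2: the bound for $B'$.** Rows $l\ne i$ of $B'$ are those of $A$. Apply Lemma 3 to $B'$ with row $i$ omitted, then Lemma 4 to each remaining row (which has at least three entries if $k\ge2$; for $k=1$ there are none), then Step 1:
$$\delta(B')\le\sum_{l\in X\setminus\{i\}}\sum_qh(1-a_{lq})\le(k-1)\log2+\sum_{f\in R(G),\,f\text{ in a row of }X\setminus\{i\}}\beta(a_f),\tag{4}$$
with strict second inequality if $k\ge2$.

**Step 3: the allowances that $C'$ needs.** We claim that
$$\sum_{g\in R(G_{C'})}\beta(c'_g)\le\varphi(a)+\sum_{f\in R(G),\ f\in (X^c\times Y^c)\cup D}\beta(a_f).\tag{5}$$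
To each $g=(r,s)\in R(G_{C'})$ we assign a payer. It is either an edge $f\in R(G)$ in $(X^c\times Y^c)\cup D$ with $a_f\le c'_g$, so that $\beta(c'_g)\le\beta(a_f)$ by monotonicity, or the term $\varphi(a)$. We then check that no payer is used twice. If $C'$ has order $1$, then $R(G_{C'})=\emptyset$; so let its order be at least $2$. There are four cases.

**Case ($\alpha$): $s\ne j$.** Take $f=g$. It is a real edge with unchanged weight. Removing it leaves $D$ and the real edges at $i$ and $j$ unaffected; $C_1'=G_{C'}-g$ is elementary because $g\in R(G_{C'})$, and $B_1'=G_{B'}$. By Lemma 6, $f\in R(G)$.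

**Case ($\beta$): $s=j$, $a_{rj}>0$, $\deg_Gj\ge3$.** Take $f=(r,j)$. The edges at $j$ are $e$ and real ones, so another real edge at $j$ remains; $D$ and the real edges at $i$ are unaffected, and $B_1'=G_{B'}$. If $d^r>0$, then $(r,j)$ is still in $C_1'$ because of a $D$-edge, so $C_1'=G_{C'}$; if $d^r=0$, then $C_1'=G_{C'}-g$. Both are elementary. So $f\in R(G)$ by Lemma 6, and $a_f=a_{rj}\le c'_g$.

**Case ($\gamma$): $s=j$, $a_{rj}>0$, $\deg_Gj=2$.** The edges at $j$ are $e$ and $(r,j)$, so $a_{rj}=1-a$ and this $r$ is unique. Column $j$ has degree $2$ and gives a transposed cut of size $1$, so $k=1$ by minimality; write $X=\{i\}$, $Y=\{q\}$.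

If $d^r=0$, then $c'_g=1-a$ and $\beta(1-a)\le\varphi(1-a)=\varphi(a)$: pay with $\varphi(a)$.

If $d^r>0$, let $d=(r,q)\in D$. Column $j$ of $G_{C'}$ has degree at least $2$, and its edges at rows other than $r$ come from $D$; so $D\setminus\{d\}\ne\emptyset$. In $G-d$ the real edge $(r,j)$ at $j$ remains, as does the real edge $(i,q)$ at $i$. Here $C_1'=G_{C'}$, since $(r,j)$ is real and the other rows keep their $D$-edges. Also $B_1'=K_{1,1}$. By Lemma 6, $d\in R(G)$, and $a_d\le d^r\le c'_g$: pay with $d$.

**Case ($\delta$): $s=j$, $a_{rj}=0$.** Then $c'_g=d^r>0$. If $|D|=1$, then $c'_g=w(D)=a$: pay with $\varphi(a)\ge\beta(a)$. If $|D|\ge2$, pick an edge $d=(r,q)\in D$ in row $r$ and pay with $d$; indeed $a_d\le d^r=c'_g$. We check $d\in R(G)$ by Lemma 6. In $G-d$ a $D$-edge remains and the real edges at $i$ and $j$ are unaffected. $C_1'$ is $G_{C'}$ if row $r$ has another $D$-edge, and $G_{C'}-g$ otherwise; both are elementary. $B_1'=G_{B'}$ unless $d$ is the only $D$-edge at $q$ and $a_{iq}=0$, when $B_1'=G_{B'}-(i,q)$.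

In that exceptional case $k\ge2$, since for $k=1$ the single column of $Y$ carries the real edge at $i$. We claim $(i,q)\in R(G_{B'})$. Otherwise $G_{B'}$ has a cut $(X_1,Y_1,(i,q))$ with $i\in X_1$. Put $Y_2=Y\setminus Y_1$, so $q\in Y_2$ and $|Y_2|=|X\setminus X_1|\in[1,k-1]$. The only edge of $G_{B'}$ from $X_1$ to $Y_2$ is $(i,q)$, which is not real; so no real edge joins $X_1$ to $Y_2$. A $D$-edge at $q'\in Y_2$ gives $(i,q')\in G_{B'}$, so $q'=q$ and the $D$-edge is $d$. Hence $d$ is the only edge of $G$ from $Y_2$ to rows outside $X\setminus X_1$. This is a transposed cut of size $|Y_2|<k$, a contradiction. So $B_1'$ is elementary and $d\in R(G)$.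

**No payer is used twice.** Case ($\alpha$) uses real edges outside column $j$, each for itself. Case ($\beta$) uses real edges in column $j$, each for the edge of $G_{C'}$ at the same position. Cases ($\gamma$) and ($\delta$) use $D$-edges in row $r$, and distinct edges $g$ in column $j$ have distinct rows $r$. So the paying edges are distinct. The term $\varphi(a)$ is used at most once in ($\gamma$), as $r$ is unique there, and at most once in ($\delta$), where $|D|=1$ determines $r$. If it were used in both, then $d^r=0$ for the row in ($\gamma$) and $|D|=1$, so column $j$ of $G_{C'}$ would have degree exactly $2$, and none of its edges would be removable in $G_{C'}$, a contradiction. As $\beta\ge0$, edges of $R(G)$ that do not pay only help, and (5) follows.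

**Step 4: adding up.** The edge sets in (4) and (5) are disjoint, the first lying in $X\times Y$. By Lemma 5, (4), the induction hypothesis for $C'$ (of order $n-k$), and (5),
$$\delta(A)\le\eta(a)+(k-1)\log2+(n-k-1)\log2+\varphi(a)+\sum_{f\in R(G)}\beta(a_f)=(n-1)\log2+\sum_{f\in R(G)}\beta(a_f),$$
because $\eta(a)+\varphi(a)=\log2$. This proves (1).

## Equality forces a cycle

We finish Theorem 2. For $n=1$ equality holds. For a $2n$-cycle ($n\ge2$) with all weights $\frac12$, we computed $\delta=(n-1)\eta(\frac12)=(n-1)\log2$; all degrees are $2$, so $R(G)=\emptyset$ and equality holds.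

Conversely, let equality hold in (1) with $n\ge2$, and suppose the converse is known for smaller orders.

**Step 1: reduction to $k=1$.** Case I is strict, and Case II with $k\ge2$ is strict by (4). So, after transposing if necessary, we are in Case II with $k=1$, $X=\{i\}$, $Y=\{q\}$, $\delta(B')=0$, and every inequality used in Step 4 is an equality. In particular equality holds in (1) for $C'$.

**Step 2: the values of $a$ and of the allowances.** By induction $C'$ has order $1$ or is a $2(n-1)$-cycle with weights $\frac12$. In both cases $R(G_{C'})=\emptyset$ and $\delta(C')=(n-2)\log2$. By Lemma 5,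
$$(n-1)\log2+\sum_{f\in R(G)}\beta(a_f)=\delta(A)\le\eta(a)+(n-2)\log2 .$$
As $\eta(a)\le\log2$ and $\beta\ge0$, this forces $a=\frac12$ and $\sum_{R(G)}\beta(a_f)=0$.

**Step 3: recovering $G$.** If $n=2$, one entry is $\frac12$, hence all four are, and $G$ is a $4$-cycle. Let $n\ge3$. Column $j$ of $G_{C'}$ has exactly two edges, at rows $r_1,r_2$, with
$$a_{r_sj}+d^{r_s}=\tfrac12\quad(s=1,2),\qquad a_{r_1j}+a_{r_2j}=1-a=\tfrac12 .$$
Suppose both $a_{r_sj}>0$. Then both are less than $\frac12$ and both $d^{r_s}>0$. Apply Lemma 6 to $f=(r_1,j)$. The real edge $(r_2,j)$ remains, $D$ and the real edge at $i$ are unaffected, $C_1'=G_{C'}$ because $d^{r_1}>0$, and $B_1'=G_{B'}$. So $f\in R(G)$ with $a_f<\frac12$, and $\beta(a_f)>0$, contradicting Step 2.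

So, up to order, $a_{r_1j}=\frac12$, $a_{r_2j}=0$, $d^{r_1}=0$ and $a_{r_2q}=d^{r_2}=\frac12$; there is no other $D$-edge, since each row with a $D$-edge is joined to $j$ in $G_{C'}$. Also $a_{ij}=a=\frac12$ and $a_{iq}=1-a=\frac12$. Thus $G$ arises from the cycle $G_{C'}$ by replacing the vertex $j$, between $r_1$ and $r_2$, with the path $j,i,q$, where $j$ is joined to $r_1$ and $q$ to $r_2$. So $G$ is a $2n$-cycle and all weights are $\frac12$. This completes the proof of Theorem 2. $\square$

## The permanent of nearly decomposable matrices

*Proof of Theorem 1.* The case $n=1$ is trivial. Let $n\ge2$ and let $A$ be nearly decomposable. Then its graph $G$ is elementary with $R(G)=\emptyset$, so $\delta(A)\le(n-1)\log2$ by Theorem 2, and $\operatorname{per}A\ge e^{-\delta(A)}\ge2^{1-n}$ by Lemma 1. Hence Foregger's conjecture is true.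

If $\operatorname{per}A=2^{1-n}$, then $e^{-\delta(A)}\le2^{1-n}$, so $\delta(A)=(n-1)\log2$. By Theorem 2, $G$ is a $2n$-cycle with all weights $\frac12$. It is the union of two p.m.s, so $A=\frac12(P_1+P_2)$ with permutation matrices $P_1,P_2$. Put $C=P_1^{-1}P_2$; then $A=P_1\cdot\frac12(I+C)$. The graph of $I+C$ is $G$ with its rows relabeled, hence connected. If the permutation of $C$ had a proper nonempty invariant set $Z$, the rows in $Z$ would meet only the columns in $Z$, and the rows outside $Z$ only the columns outside $Z$, contradicting connectedness. So $C$ is the permutation matrix of an $n$-cycle.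

Conversely let $A=P\cdot\frac12(I+C)\cdot Q$. Permuting rows and columns changes neither near decomposability nor the permanent. As checked in the first section, $\frac12(I+C)$ is nearly decomposable, and by Proposition 1 with $x=\frac12$ its permanent is $2\cdot2^{-n}=2^{1-n}$. $\square$

## Removable entries, general weights and smaller supports

Theorem 2 covers all elementary graphs, and Lemma 1 allows general weights. This yields more than Theorem 1.

**Theorem 3.**

1. For every fully indecomposable doubly stochastic $A$ of order $n\ge2$,
$$\operatorname{per}A\ \ge\ 2^{1-n}\prod_{e\in R(G),\ a_e<1/2}\frac{1}{2\,a_e^{a_e}(1-a_e)^{1-a_e}},$$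
where $R(G)$ is the set of nonzero positions whose replacement by $0$ leaves a fully indecomposable matrix.
2. If $W\ge0$ has nearly decomposable support of order $n\geq 2$ and $A$ is doubly stochastic with the same support, then $\operatorname{per}W\ge2^{1-n}\prod_e(w_e/a_e)^{a_e}$.
3. Let $A$ be doubly stochastic with support contained in a nearly decomposable pattern of order $n\ge2$, and let its bipartite graph have $t$ components. Then $\operatorname{per}A\ge2^{t-n}$, with equality iff every component of $A$ is $1\times1$ or permutation-equivalent to $\frac12(I+C)$ with $C$ a full cycle.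

*Proof of parts 1 and 2.* By Fact 1 the set $R(G)$ in part 1 is the set of removable edges. Lemma 1 and Theorem 2 give $\operatorname{per}A\ge e^{-\delta(A)}\ge2^{1-n}\prod_{e\in R(G)}e^{-\beta(a_e)}$. For $x\le\frac12$, $e^{-\beta(x)}=e^{\eta(x)-\log2}=\frac12x^{-x}(1-x)^{-(1-x)}$, and for $x\ge\frac12$ the factor is $1$. For part 2, $R(G)=\emptyset$, so $e^{-\delta(A)}\ge2^{1-n}$, and the general form of Lemma 1 applies.

*Proof of part 3.* **Step 1: setting.** Let $G$ be the nearly decomposable pattern and $S\subseteq G$ the graph of $A$. By Birkhoff every edge of $S$ lies in a p.m. of $S$, and p.m.s respect components. So each component of $S$ has equally many rows and columns and is elementary.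

**Step 2: no component $K$ of order $n_K\ge2$ has a removable edge.** This lets us apply Theorem 1 to each component. Suppose $f=(i,j)\in R(K)$. Since $R(G)=\emptyset$, $G$ has a cut $(X,Y,f)$. As $K-f$ is elementary, $S$ has a p.m. avoiding $f$: combine a p.m. of $K-f$ with p.m.s of the other components. In $G$ the only edge from $X$ to $Y^c$ is $f$, so this p.m. matches $X$ onto $Y$, and it respects components. With $X_K=X\cap V(K)$ and $Y_K=Y\cap V(K)$ we get $|X_K|=|Y_K|$. Moreover $N_{K-f}(X_K)\subseteq Y_K$, $i\in X_K$ and $j\notin Y_K$. Thus $1\le|X_K|=|Y_K|\le n_K-1$ and $|N_{K-f}(X_K)|\le|X_K|$, contradicting Fact 1 for $K-f$.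

**Step 3: multiplying.** Each component has order $1$ or is nearly decomposable, and the restriction of $A$ to it is doubly stochastic. The permanent of $A$ is the product of the permanents of its components. By Theorem 1, $\operatorname{per}A\ge\prod_K2^{1-n_K}=2^{t-n}$. All factors are positive, so equality holds iff it holds in each component; components of order $1$ have permanent $1=2^0$, and the others are described by Theorem 1. $\square$
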